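\title{The Bergman property for infinite products of finite simple groups}

\begin{abstract}
A group $G$ has the Bergman property if, whenever $G$ is the union of an increasing sequence of symmetric subsets $W_n$, some power $W_n^k$ is all of $G$. We prove that the full direct product of a sequence of nonabelian finite simple groups has the Bergman property if and only if the sequence does not satisfy the Malcev condition, that is, if and only if no fixed Lie type occurs in the sequence over arbitrarily large fields. A diagonal argument controls conjugation inside one large block of every factor. Explicit computations with permutations and with unipotent matrices, whose constants do not depend on the degree, the rank or the field, spread this control to the whole product. We also extend the result to arbitrary index sets and to finite quasisimple groups.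
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZFC and write $\omega=\{0,1,2,\dots\}$. A product $\prod_{k\in K}S_k$ of groups is always the full (unrestricted) direct product, regarded as an abstract group. A subset $A$ of a group is \emph{symmetric} if $A=A^{-1}$, and $A^k$ is the set of products of $k$ elements of $A$.

\begin{definition}\label{def:bergman}
A group $G$ has the \emph{Bergman property} if for every increasing sequence $W_0\subseteq W_1\subseteq\cdots$ of symmetric subsets of $G$ with $\bigcup_{n\in\omega}W_n=G$ there are $n,k\in\omega$ such that $W_n^k=G$.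
\end{definition}

We say that $G$ has \emph{countable cofinality} if it is the union of a countable strictly increasing chain of proper subgroups, and \emph{uncountable cofinality} otherwise. The Bergman property combines uncountable cofinality with a uniform bound on word length.

\begin{lemma}\label{lem:twohalves}
A group $G$ has the Bergman property if and only if
\begin{enumerate}
\item[(i)] $G$ has uncountable cofinality, and
\item[(ii)] for every symmetric generating set $X$ of $G$ with $1\in X$ there is $k$ with $X^k=G$.
\end{enumerate}
\end{lemma}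

\begin{proof}
Suppose that $G$ has the Bergman property. If $G=\bigcup_nH_n$ with proper subgroups $H_0<H_1<\cdots$, then $H_n^k\subseteq H_n\neq G$ for all $n,k$, which is impossible; this gives (i). For (ii) take $W_n=X^n$. Conversely, assume (i) and (ii) and let $(W_n)$ be as in Definition~\ref{def:bergman}. The subgroups $\langle W_n\rangle$ increase and have union $G$. If all were proper, a subsequence would be strictly increasing, against (i). So for large $n$ the set $W_n$ generates $G$ and contains $1$, and (ii) applies.
\end{proof}

Every finite group has the Bergman property, and no countably infinite group has it, since such a group is an increasing union of finite symmetric sets. The restricted direct product of a sequence of nontrivial groups has countable cofinality: take the elements supported on $\{0,\dots,n\}$. Full products of finite groups can fail as well. The group $(\mathbb Z/p)^\omega$ is a vector space over $\mathbb F_p$ with an infinite basis $B$; if $b_0,b_1,\dots$ are distinct elements of $B$, the spans of the sets $B\setminus\{b_j,b_{j+1},\dots\}$ form a strictly increasing chain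 of proper subgroups with union $(\mathbb Z/p)^\omega$. This leads to products of nonabelian finite simple groups.

By the classification of finite simple groups, every nonabelian finite simple group is sporadic, an alternating group $\mathrm{Alt}(n)$ with $n\ge5$, or a group $L(q)$ of (possibly twisted) Lie type $L$ over a finite field $\mathbb F_q$. The type includes the rank: $A_1$ and $A_2$, which give $\mathrm{PSL}_2(q)$ and $\mathrm{PSL}_3(q)$, are different types. The next example shows that the obstruction seen in $(\mathbb Z/p)^\omega$ reappears when the type is fixed and the fields grow, with a transcendence basis in place of a linear basis.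

\begin{example}\label{ex:malcev}
Fix $d\ge2$ and prime powers $4\le q_0<q_1<\cdots$. Then $G=\prod_n\mathrm{PSL}_d(q_n)$ has countable cofinality. Let $R=\prod_n\mathbb F_{q_n}$, let $\mathfrak m$ be a maximal ideal of $R$ that contains all finitely supported sequences, and let $F$ be the field $R/\mathfrak m$.

The field $F$ is uncountable. Indeed, given $x^{(0)},x^{(1)},\dots\in R$, choose $y\in R$ with $y_n\notin\{x^{(j)}_n:j<q_n-1\}$ for all $n$. Each $y-x^{(j)}$ has finitely many zero coordinates, so it is a unit plus a finitely supported sequence and does not lie in $\mathfrak m$. Hence a transcendence basis $B$ of $F$ over its prime field is infinite. Choose distinct $b_0,b_1,\dots\in B$ and let $F_j$ be the field of elements of $F$ that are algebraic over the subfield generated by $B\setminus\{b_j,b_{j+1},\dots\}$. Then $F=\bigcup_jF_j$ and $b_j\in F_{j+1}\setminus F_j$.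

Reduction modulo $\mathfrak m$ maps $\mathrm{SL}_d(R)=\prod_n\mathrm{SL}_d(q_n)$ onto $\mathrm{SL}_d(F)$, because the latter is generated by elementary matrices, and it maps sequences of scalar matrices to scalar matrices. So $G$ maps onto $\mathrm{PSL}_d(F)$, which is the union of the images of the groups $\mathrm{SL}_d(F_j)$. This chain is strictly increasing: if $\lambda(I+b_jE_{12})$ had all its entries in $F_j$ for some $\lambda\in F^\times$, then $\lambda,\lambda b_j\in F_j$ and so $b_j\in F_j$. The preimages in $G$ form the required chain.
\end{example}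

A sequence $(S_n\mid n\in\omega)$ of nonabelian finite simple groups satisfies the \emph{Malcev condition} if there are an infinite set $I\subseteq\omega$, a Lie type $L$ and prime powers $q_n$ $(n\in I)$ such that $S_n\cong L(q_n)$ for all $n\in I$ and $q_n<q_m$ whenever $n<m$ are in $I$. The following facts are known.

\begin{theorem}\label{thm:known}
Let $(S_n\mid n\in\omega)$ be a sequence of nonabelian finite simple groups.
\begin{enumerate}
\item[(i)] If $(S_n)$ satisfies the Malcev condition, then $\prod_nS_n$ has countable cofinality.
\item[(ii)] \textup{(Saxl--Shelah--Thomas)} If $(S_n)$ does not satisfy the Malcev condition, then $\prod_nS_n$ has uncountable cofinality.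
\item[(iii)] The group $\prod_{n\in\omega}\mathrm{Alt}(2^n)$ has the Bergman property.
\end{enumerate}
\end{theorem}

So the Malcev condition decides the first half of Lemma~\ref{lem:twohalves}, and (iii) shows that the second half can hold even though the factors have unbounded size. One would guess that the Malcev condition is the only obstruction to the Bergman property. This is the conjecture posed in \cite{BS}, and we prove it.

\begin{theorem}\label{thm:A}
Let $(S_n\mid n\in\omega)$ be a sequence of nonabelian finite simple groups. Then $\prod_nS_n$ has the Bergman property if and only if $(S_n)$ does not satisfy the Malcev condition.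
\end{theorem}

A finite group $H$ is \emph{quasisimple} if it is perfect and $H/Z(H)$ is a nonabelian simple group; $\mathrm{SL}_d(q)$ with $d\ge2$, $q\ge4$ is an example. The theorem extends to such factors and to index sets of any size.

\begin{theorem}\label{thm:B}
Let $K$ be any set, let $H_k$ $(k\in K)$ be finite quasisimple groups, $S_k=H_k/Z(H_k)$ and $G=\prod_{k\in K}H_k$. The following are equivalent:
\begin{enumerate}
\item[(1)] for each (possibly twisted) Lie type $L$ there are only finitely many $q$ such that $L(q)\cong S_k$ for some $k\in K$;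
\item[(2)] $G$ has the Bergman property;
\item[(3)] $G$ is not the union of a countable strictly increasing chain of proper subgroups.
\end{enumerate}
\end{theorem}

Of Theorem~\ref{thm:known} we use only part (i), which gives one direction of each theorem; Example~\ref{ex:malcev} is its case $L=A_{d-1}$. The other direction is proved directly, in four moves. Given an exhausting sequence $(W_n)$, call a set \emph{bounded} if it lies in some $W_n^k$.
\begin{enumerate}
\item[1.] \emph{Fragment.} Cut each factor into commuting blocks of relative size $1/2,1/4,1/8,\dots$. A diagonal argument finds a level $i$ such that conjugacy classes inside the $i$th blocks are bounded (Section~\ref{sec:bounded}).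
\item[2.] \emph{Fill.} Write the elements of the block, or of a Sylow subgroup of it, as products of a bounded number of conjugates of finitely many fixed elements.
\item[3.] \emph{Spread.} Cover the whole factor by a number of conjugates of the block that depends only on $i$.
\item[4.] \emph{Clean up.} The factors that are too small to have an $i$th block have bounded rank. This is the point at which the failure of the Malcev condition is needed: it says that these factors fall into finitely many isomorphism types, and such products are treated in Section~\ref{sec:powers}.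
\end{enumerate}
Section~\ref{sec:alt} carries out moves 1--3 for alternating groups, where they are shortest. Sections~\ref{sec:unitri} and~\ref{sec:classical} do the same for linear and for the other classical groups; there the work lies in making every constant independent of the rank and of the field. Section~\ref{sec:proofs} assembles the proofs. Besides the classification, Theorem~\ref{thm:known}(i) and standard facts on classical groups, we use theorems of Bertram \cite{Be} and of Liebeck and Pyber \cite{LP}, and, for Theorem~\ref{thm:B} only, a theorem of Liebeck, O'Brien, Shalev and Tiep \cite{LOST}. Each is stated where it is first needed. We write $[a,b]=aba^{-1}b^{-1}$; the letter $I$ from now on denotes an identity matrix, and $E_{jl}$ is a matrix unit.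

\section{Bounded sets and fragmentation}\label{sec:bounded}

It is convenient to normalize the sequence $(W_n)$ so that the two parameters $n$ and $k$ of Definition~\ref{def:bergman} become one. An \emph{admissible chain} of $G$ is a sequence $(W_n)_{n\in\omega}$ of symmetric subsets with $1\in W_n$, $W_nW_n\subseteq W_{n+1}$ and $\bigcup_nW_n=G$. Such a chain is increasing, and by induction $W_n^{2^j}\subseteq W_{n+j}$. Since $1\in W_n$, also $W_n^k\subseteq W_{n+j}$ for all $k\le2^j$.

\begin{lemma}\label{lem:admissible}
A group $G$ has the Bergman property if and only if every admissible chain of $G$ has a term equal to $G$.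
\end{lemma}

\begin{proof}
If $G$ has the Bergman property and $(W_n)$ is admissible, then $G=W_n^k\subseteq W_{n+j}$ for some $n,k$ and any $j$ with $k\le2^j$. Conversely, let $(W_n)$ be as in Definition~\ref{def:bergman}. After dropping finitely many terms we have $1\in W_0$. Put $W_n'=W_n^{2^n}$. Then $W_n\subseteq W_n'$ and $W_n'W_n'=W_n^{2^{n+1}}\subseteq W_{n+1}'$, so $(W_n')$ is admissible, and $W_n'=G$ means $W_n^{2^n}=G$.
\end{proof}

Fix an admissible chain $(W_n)$ of $G$. A subset of $G$ is \emph{bounded} if it is contained in some $W_n$; this agrees with the usage in the introduction. The goal is always to show that $G$ is bounded.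

\begin{lemma}\label{lem:calculus}
\begin{enumerate}
\item[(a)] Finite sets and subsets of bounded sets are bounded. If $X,Y$ are bounded, so are $X^{-1}$, $XY$ and $\{yxy^{-1}:x\in X,\ y\in Y\}$.
\item[(b)] Every subgroup $H\le G$ that has the Bergman property is bounded.
\item[(c)] A finite direct product of groups with the Bergman property has the Bergman property.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The chain is increasing with union $G$, and if $X,Y\subseteq W_n$, the three sets lie in $W_n$, $W_{n+1}$ and $W_{n+2}$. (b) The sets $W_n\cap H$ form an admissible chain of $H$. (c) By (b) each factor is bounded, and by (a) so is their product.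
\end{proof}

Let $G=\prod_{k\in K}S_k$. For $A\subseteq K$ let $G_A\cong\prod_{k\in A}S_k$ be the subgroup of elements supported on $A$. If $X_k\subseteq S_k$ for $k\in A$, we regard $\prod_{k\in A}X_k$ as a subset of $G_A$. A statement about the factors transfers to the product exactly when its constants are uniform in $k$. The simplest instance is move~3.

\begin{lemma}[Collecting conjugators]\label{lem:collect}
Let $G=\prod_{k\in K}S_k$ have an admissible chain, let $A\subseteq K$, $N\in\omega$ and $X_k,Y_k\subseteq S_k$ for $k\in A$. Suppose that for each $k\in A$ there are $g_{k,1},\dots,g_{k,N}\in S_k$ with $Y_k\subseteq\prod_{j=1}^Ng_{k,j}X_kg_{k,j}^{-1}$. If $X=\prod_{k\in A}X_k$ is bounded, then so is $\prod_{k\in A}Y_k$.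
\end{lemma}

\begin{proof}
Put $g_j=(g_{k,j})_{k\in A}\in G_A$. Factoring in each coordinate, we get $\prod_{k\in A}Y_k\subseteq\prod_{j=1}^Ng_jXg_j^{-1}$, which is bounded by Lemma~\ref{lem:calculus}(a).
\end{proof}

Here the conjugating elements are fixed in advance, so there are only $N$ of them. To obtain a first infinite bounded set one has to conjugate by elements that range over a whole subgroup, about which nothing is known yet. The next lemma makes this possible. It uses that in a full product one can multiply infinitely many elements, provided that only finitely many of them are nontrivial in each coordinate.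

\begin{lemma}[Fragmentation]\label{lem:frag}
Let $G=\prod_{k\in K}S_k$ be a product of groups with an admissible chain $(W_n)$. Let $H_{k,i}\le S_k$ $(k\in K,\ i\in\omega)$ be subgroups such that $[H_{k,i},H_{k,j}]=1$ for $i\ne j$ and such that, for each $k$, $H_{k,i}=1$ for all but finitely many $i$. Put $H_i=\prod_{k\in K}H_{k,i}$. Then there is $i$ such that for each $x\in H_i$ the set $\{hxh^{-1}:h\in H_i\}$ is bounded.
\end{lemma}

\begin{proof}
Say that $w\in G$ \emph{imitates} $h\in H_i$ if $wxw^{-1}=hxh^{-1}$ for all $x\in H_i$. We claim that for some $i$ every $h\in H_i$ is imitated by an element of $W_i$. Otherwise pick for each $i$ an element $h^{(i)}\in H_i$ that is imitated by no element of $W_i$. For each $k$ the coordinates $h^{(i)}_k$ commute with each other and all but finitely many are trivial, so $g_k=\prod_ih^{(i)}_k$ is defined; let $g=(g_k)_{k\in K}$. For $j\neq i$ the element $h^{(j)}_k$ centralizes $H_{k,i}$, so $g$ imitates $h^{(i)}$, for every $i$. But $g\in W_i$ for some $i$, a contradiction.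

Fix $i$ as in the claim and $x\in H_i$, say $x\in W_m$. If $h\in H_i$ is imitated by $w\in W_i$, then $hxh^{-1}=wxw^{-1}\in W_{\max(i,m)+2}$.
\end{proof}

The bounded set in Lemma~\ref{lem:frag} is the product over $k$ of the $H_{k,i}$-conjugacy classes of the coordinates $x_k$. The lemma gives no control over $i$, so every level must be useful. This dictates the choice of blocks below: the $i$th block occupies the fixed proportion $2^{-i-1}$ of the points or coordinates, for all factors that are large enough. In $\prod_n\mathrm{PSL}_d(q_n)$ with $d$ fixed, such blocks are trivial as soon as $2^{i+1}>d/2$, and the lemma may return such an $i$ and say nothing, as Example~\ref{ex:malcev} requires.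

\section{The model case: alternating groups}\label{sec:alt}

Consider $\prod_k\mathrm{Alt}(2^k)$. In the factor $\mathrm{Alt}(2^k)$ take as $i$th block the alternating group on $\{2^{k-i-1}+1,\dots,2^{k-i}\}$ for $i<k$. Lemma~\ref{lem:frag} gives a level $i$ at which products of conjugacy classes of the blocks are bounded. A single class of long cycles fills each block, by the following theorem.

\begin{theorem}[Bertram \cite{Be}]\label{thm:bertram}
If $m\ge5$ and $\lfloor3m/4\rfloor\le\ell\le m$, then every even permutation of $m$ points is a product of two $\ell$-cycles.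
\end{theorem}

To spread from a block to the whole factor, we enlarge the set of points in steps. For a set $Y$ of points, $\mathrm{Alt}(Y)$ acts trivially outside $Y$.

\begin{lemma}\label{lem:YZY}
Let $Y,Z$ be finite sets, $A=Z\setminus Y$ and $a=|A|$. If $|Y\cap Z|\ge a+2$, then $\mathrm{Alt}(Y\cup Z)=\mathrm{Alt}(Y)\,\mathrm{Alt}(Z)\,\mathrm{Alt}(Y)$.
\end{lemma}

\begin{proof}
Let $\sigma\in\mathrm{Alt}(Y\cup Z)$. We bring the points $\sigma(x)$, $x\in A$, first into $Z$ and then back home. The two spare points in the hypothesis serve to correct parity.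

Since $|\sigma(A)\cap Y|\le a\le|Y\cap Z|$, some $\alpha\in\mathrm{Sym}(Y)$ maps $\sigma(A)\cap Y$ into $Y\cap Z$. As $|Y\setminus\sigma(A)|\ge|Y|-a\ge2$, we can make $\alpha$ even by first applying a transposition of two points of $Y\setminus\sigma(A)$. The points of $\sigma(A)\setminus Y$ lie in $Z$ and are fixed by $\alpha$. Hence $\alpha\sigma(A)\subseteq Z$, and there is $\beta\in\mathrm{Sym}(Z)$ with $\beta\alpha\sigma(x)=x$ for all $x\in A$. As $|Z\setminus A|=|Y\cap Z|\ge2$, we can make $\beta$ even by following it with a transposition of two points of $Z\setminus A$. Now $\gamma=\beta\alpha\sigma$ is even and fixes $A=(Y\cup Z)\setminus Y$ pointwise, so $\gamma\in\mathrm{Alt}(Y)$ and $\sigma=\alpha^{-1}\beta^{-1}\gamma$.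
\end{proof}

\begin{lemma}\label{lem:altspread}
Let $B\subseteq\Delta$ be finite sets with $|B|=m\ge8$ and $|\Delta|\le sm$, where $s\geq 1$ is an integer. Then $\mathrm{Alt}(\Delta)$ is the product of $N=2^{4s+1}-1$ conjugates of $\mathrm{Alt}(B)$ by elements of $\mathrm{Alt}(\Delta)$.
\end{lemma}

\begin{proof}
If $Z\subseteq\Delta$ and $|Z|=m$, some permutation of $\Delta$ maps $B$ onto $Z$, and it can be made even by first applying a transposition of two points of $B$. So $\mathrm{Alt}(Z)$ is conjugate to $\mathrm{Alt}(B)$ in $\mathrm{Alt}(\Delta)$.

Put $Y_0=B$. While $Y_j\ne\Delta$, choose $Z\subseteq\Delta$ with $|Z|=m$ and $a=|Z\setminus Y_j|=\min(\lfloor m/3\rfloor,|\Delta\setminus Y_j|)$, which is possible as $|Y_j|\ge m$, and put $Y_{j+1}=Y_j\cup Z$. We have $|Y_j\cap Z|-a=m-2a\ge m/3\ge2$, so Lemma~\ref{lem:YZY} gives $\mathrm{Alt}(Y_{j+1})=\mathrm{Alt}(Y_j)\mathrm{Alt}(Z)\mathrm{Alt}(Y_j)$. By induction $\mathrm{Alt}(Y_j)$ is a product of $2^{j+1}-1$ conjugates of $\mathrm{Alt}(B)$. Every step but the last adds $\lfloor m/3\rfloor\ge(m-2)/3\ge m/4$ points, so the process ends after at most $4s$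 steps. Appending further copies of $\mathrm{Alt}(B)$, which contain $1$ and lie in $\mathrm{Alt}(\Delta)$, brings the number of factors to exactly $N$.
\end{proof}

\begin{proposition}\label{prop:alt}
Let $G=\prod_{k\in K}\mathrm{Alt}(n_k)$ have an admissible chain. Then there is $R$ such that $G_A$ is bounded for $A=\{k\in K:n_k\ge R\}$.
\end{proposition}

\begin{proof}
Since $\sum_i2^{-i-1}=1$, we can choose pairwise disjoint sets $B_{k,i}\subseteq\{1,\dots,n_k\}$ $(i\in\omega)$ with $|B_{k,i}|=\lfloor n_k/2^{i+1}\rfloor$. The groups $H_{k,i}=\mathrm{Alt}(B_{k,i})$ satisfy the hypotheses of Lemma~\ref{lem:frag}; fix the resulting $i$ and put $R=2^{i+5}$. For $k\in A$ let $B_k=B_{k,i}$ and $m_k=|B_k|$. Then $m_k\ge16$ and $n_k<2^{i+1}(m_k+1)\le2^{i+2}m_k$.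

Let $\ell_k$ be the odd number in $\{m_k-3,m_k-2\}$. Then $\ell_k\ge3m_k/4$ because $m_k\ge12$. An $\ell_k$-cycle $x_k$ on $B_k$ is even, since $\ell_k$ is odd, and it commutes with the transposition of two of its fixed points in $B_k$. A conjugator in $\mathrm{Sym}(B_k)$ can therefore be made even, so the class of $x_k$ in $\mathrm{Alt}(B_k)$ is the set $C_k$ of all $\ell_k$-cycles on $B_k$. Apply Lemma~\ref{lem:frag} to the element $x\in H_i$ with coordinates $x_k$ for $k\in A$ and $1$ elsewhere: the set $C=\prod_{k\in A}C_k$ is bounded. By Theorem~\ref{thm:bertram}, $\prod_{k\in A}\mathrm{Alt}(B_k)=CC$ is bounded. Lemma~\ref{lem:altspread} with $s=2^{i+2}$ gives a number $N$ that depends only on $i$, and Lemma~\ref{lem:collect} shows that $G_A$ is bounded.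
\end{proof}

If each degree occurs only finitely often, as in $\prod_k\mathrm{Alt}(2^k)$, then $G_{K\setminus A}$ is finite, so $G=G_AG_{K\setminus A}$ is bounded and has the Bergman property. In general $G_{K\setminus A}$ may be $\mathrm{Alt}(5)^\omega$, say, and this calls for a different argument.

\section{Powers of one simple group}\label{sec:powers}

A fixed finite group has no room for infinitely many useful blocks, so we fragment the index set instead.

\begin{proposition}\label{prop:power}
If $S$ is a nonabelian finite simple group and $K$ is any set, then $G=S^K$ has the Bergman property.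
\end{proposition}

\begin{proof}
Fix an admissible chain $(W_n)$ and let $\mathcal I=\{A\subseteq K:G_A\text{ is bounded}\}$. This is an ideal of subsets of $K$: it is closed under subsets, and under finite unions since $G_{A\cup B}=G_AG_{B\setminus A}$. We must show $K\in\mathcal I$. For $s\in S$ and $A\subseteq K$ let $s_A\in G_A$ be the element that is constantly $s$ on $A$.

\emph{Step 1: if $A_0,A_1,\dots$ are pairwise disjoint subsets of $K$, then some $A_i$ is in $\mathcal I$.} Apply Lemma~\ref{lem:frag} with $H_{k,i}=S$ for $k\in A_i$ and $H_{k,i}=1$ otherwise, so that $H_i=G_{A_i}$, and fix the resulting $i$. Let $1\ne x\in S$ have conjugacy class $C$. The $G_{A_i}$-class of $x_{A_i}$ is the set $D=\prod_{k\in A_i}C$, so $D$ is bounded. The set $CC^{-1}$ is symmetric, closed under conjugation and contains $1$. It is not $\{1\}$, because $x$ is not central; here we use that $S$ is nonabelian. So it generates the simple group $S$, and as $S$ is finite, $(CC^{-1})^c=S$ for some $c$. Hence $G_{A_i}=(DD^{-1})^c$ is bounded.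

Step 1 alone does not give $K\in\mathcal I$, since every maximal proper ideal of subsets of $K$ has the property stated there. The remaining steps reduce to this situation and exclude it. Suppose $K\notin\mathcal I$.

\emph{Step 2: there is $A\notin\mathcal I$ such that of any two disjoint subsets of $A$ at least one is in $\mathcal I$.} If every set outside $\mathcal I$ could be split into two sets outside $\mathcal I$, we could split $K=A_0\sqcup K_1$, $K_1=A_1\sqcup K_2$, and so on, with all $A_i$ and $K_i$ outside $\mathcal I$, against Step 1. So there is $A\notin\mathcal I$ such that $B\in\mathcal I$ or $A\setminus B\in\mathcal I$ for each $B\subseteq A$. If $B,B'\subseteq A$ are disjoint and $B\notin\mathcal I$, then $B'\subseteq A\setminus B\in\mathcal I$.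

\emph{Step 3: there is $N$ with $G_B\subseteq W_N$ for all $B\subseteq A$ in $\mathcal I$.} For such $B$ let $f(B)=\min\{n:G_B\subseteq W_n\}$. The function $f$ is monotone, and $G_B\subseteq G_{B\setminus B'}G_{B'}$ gives
\[
f(B)\le\max\bigl(f(B\setminus B'),f(B')\bigr)+1 .
\]
Suppose that $f$ is unbounded. We choose pairwise disjoint $B_0,B_1,\dots\subseteq A$ in $\mathcal I$ with $f(B_j)>j$. Given $B_0,\dots,B_{j-1}$, let $B'\in\mathcal I$ be their union, take $B$ with $f(B)>\max(f(B'),j)+1$, and put $B_j=B\setminus B'$. Then $\max(f(B_j),f(B'))\ge f(B)-1>\max(f(B'),j)$, which forces $f(B_j)>j$. By Step 2, one of $\bigcup_{j\text{ even}}B_j$ and $\bigcup_{j\text{ odd}}B_j$ is in $\mathcal I$, and by monotonicity its value under $f$ exceeds infinitely many $j$. This is absurd.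

\emph{Step 4.} Let $g\in G_A$. The sets $A_s=\{k\in A:g_k=s\}$, $s\in S$, partition $A$ into finitely many parts. Since $A\notin\mathcal I$, some $A_s$ is outside $\mathcal I$, and then $A\setminus A_s\in\mathcal I$ by Step 2. The element $s_A^{-1}g$ is supported on $A\setminus A_s$, so it lies in $W_N$. Thus $G_A\subseteq\{s_A:s\in S\}\,W_N$ is bounded, contradicting $A\notin\mathcal I$.
\end{proof}

Grouping the indices by isomorphism type and applying Lemma~\ref{lem:calculus}(c), we obtain move~4.

\begin{corollary}\label{cor:finitetypes}
If only finitely many isomorphism types occur among the nonabelian finite simple groups $S_k$ $(k\in K)$, then $\prod_{k\in K}S_k$ has the Bergman property.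
\end{corollary}

\section{Unitriangular matrices}\label{sec:unitri}

For groups of Lie type it is enough to fill and spread a Sylow subgroup for the defining characteristic. The last step up to the whole group is supplied, with an absolute constant, by the following theorem.

\begin{theorem}[Liebeck--Pyber \cite{LP}]\label{thm:LP}
Every finite simple group of Lie type in characteristic $p$ is a product of $25$ of its Sylow $p$-subgroups.
\end{theorem}

Let $F$ be a finite field of characteristic $p$, and let $U_r^+=U_r^+(F)$ and $U_r^-=U_r^-(F)$ be the groups of upper and lower unitriangular $r\times r$ matrices. The group $U_r^+$ has order $|F|^{r(r-1)/2}$, which is the $p$-part of $|\mathrm{SL}_r(F)|$, so it is a Sylow $p$-subgroup of $\mathrm{SL}_r(F)$. We write $(U_r^+U_r^-)^2=U_r^+U_r^-U_r^+U_r^-$.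

\subsection*{Filling a block}

The \emph{superdiagonal} of $g\in U_m^+$ is the vector $(g_{12},g_{23},\dots,g_{m-1,m})$. For $g,h\in U_m^+$ we have $(gh)_{j,j+1}=g_{j,j+1}+h_{j,j+1}$, so the superdiagonal is a homomorphism $U_m^+\to F^{m-1}$ and is invariant under conjugation in $U_m^+$. We treat the kernel and the image of this homomorphism separately. Let $J=I+\sum_{j=1}^{m-1}E_{j,j+1}$. For $m=3$ the kernel consists of the matrices $I+cE_{13}$, and $I+cE_{13}=[I+cE_{12},J]$, since $(I+cE_{12})J$ and $J(I+cE_{12})$ differ only in the entry $c$ at position $(1,3)$. A count shows that one commutator with $J$ suffices for every $m$.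

\begin{lemma}\label{lem:jordan}
If $g\in U_m^+$ has zero superdiagonal, then $g=[h,J]$ for some $h\in U_m^+$.
\end{lemma}

\begin{proof}
Let $q=|F|$ and $\nu=J-I$. The matrices commuting with the single Jordan block $J$ are the polynomials $a_0I+a_1\nu+\dots+a_{m-1}\nu^{m-1}$, and such a matrix is unitriangular if and only if $a_0=1$. So the centralizer of $J$ in $U_m^+$ has order $q^{m-1}$, and the $U_m^+$-class of $J$ has $q^{m(m-1)/2-(m-1)}$ elements. This class is contained in the set of matrices in $U_m^+$ with superdiagonal $(1,\dots,1)$, which has the same number of elements. So the two sets coincide. The matrix $gJ$ has superdiagonal $(1,\dots,1)$, hence $gJ=hJh^{-1}$ with $h\in U_m^+$.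
\end{proof}

Conjugation in $U_m^+$ cannot change a superdiagonal, so to produce an arbitrary one from fixed elements we must conjugate in $\mathrm{SL}_m(F)$. Take $m=4$ and, for $A\in M_2(F)$, consider
\[
u_1(A)=\begin{pmatrix}1&A_{11}&0&A_{12}\\0&1&0&0\\0&A_{21}&1&A_{22}\\0&0&0&1\end{pmatrix}.
\]
These matrices form a group isomorphic to $(M_2(F),+)$. For $A\in\mathrm{SL}_2(F)$, $u_1(A)$ is conjugate to $u_1(I)$, by letting $A$ act on $\langle e_1,e_3\rangle$. For diagonal $A$, $u_1(A)$ is unitriangular with superdiagonal $(A_{11},0,A_{22})$. So it suffices to write a diagonal matrix as a sum of few differences of matrices of determinant $1$. For $1\times1$ matrices this is impossible, as the only such difference is $0$; for $2\times2$ matrices one difference suffices. In Section~\ref{sec:classical} the conjugating matrices must come from a set already known to be bounded, so we record where they lie.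

\begin{lemma}\label{lem:differences}
Let $t\ge2$.
\begin{enumerate}
\item[(a)] Every diagonal matrix in $M_t(F)$ is a sum of two differences $A-A'$ with $A,A'\in(U_t^+U_t^-)^2$.
\item[(b)] Every matrix in $M_t(F)$ is a sum of three such differences.
\end{enumerate}
\end{lemma}

\begin{proof}
First, $\mathrm{SL}_2(F)=(U_2^+U_2^-)^2$. If $ad-bc=1$ and $c\ne0$, then
\[
\begin{pmatrix}1&(a-1)/c\\0&1\end{pmatrix}\begin{pmatrix}1&0\\c&1\end{pmatrix}\begin{pmatrix}1&(d-1)/c\\0&1\end{pmatrix}
=\begin{pmatrix}a&(ad-1)/c\\c&d\end{pmatrix}=\begin{pmatrix}a&b\\c&d\end{pmatrix}.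
\]
If $c=0$, then $d\ne0$, and right multiplication by $I+E_{21}\in U_2^-$ makes the lower left entry equal to $d$; so the matrix lies in $U_2^+U_2^-U_2^+(I+E_{21})^{-1}$. Factoring block by block, we see that every block diagonal matrix whose blocks lie in $\mathrm{SL}_2(F)$ or equal $(1)$ belongs to $(U_t^+U_t^-)^2$.

(a) We have $(0)=(1)-(1)$ and
\[
\begin{pmatrix}a&0\\0&b\end{pmatrix}=\begin{pmatrix}a&1\\-1&0\end{pmatrix}-\begin{pmatrix}0&1\\-1&-b\end{pmatrix},
\]
where both matrices on the right have determinant $1$. Let $D=\mathrm{diag}(d_1,\dots,d_t)$. If $t$ is even, pair the coordinates as $(1,2),(3,4),\dots$; then $D$ is one difference of block diagonal matrices, and we add $I-I$. If $t$ is odd, write $D=\mathrm{diag}(d_1,\dots,d_{t-1},0)+\mathrm{diag}(0,\dots,0,d_t)$. In the first summand use the pairs $(1,2),\dots,(t-2,t-1)$ and $(1)-(1)$ in the last position. In the second use the pair $(t-1,t)$ and $(1)-(1)$ in all other positions.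

(b) Write $Y=N_++N_-+D$ with $N_+$ strictly upper triangular, $N_-$ strictly lower triangular and $D$ diagonal. Then $N_++N_-=(I+N_+)-(I-N_-)$, and (a) applies to $D$.
\end{proof}

Put $J_1=I+E_{12}+E_{34}+\cdots$ and $J_2=I+E_{23}+E_{45}+\cdots$ in $U_m^+$, the sums running as far as the size $m$ allows.

\begin{lemma}\label{lem:ten}
Let $m\ge5$. Every $g\in U_m^+$ is a product $x_1x_2\cdots x_{10}$ in which $x_1,x_2^{-1}$ are conjugate to $J$, the elements $x_3,x_4^{-1},x_5,x_6^{-1}$ are conjugate to $J_1$, and $x_7,x_8^{-1},x_9,x_{10}^{-1}$ are conjugate to $J_2$, all conjugations being in $\mathrm{SL}_m(F)$.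
\end{lemma}

\begin{proof}
Let $t=\lfloor m/2\rfloor$ and $t'=\lfloor(m-1)/2\rfloor$; both are at least $2$ because $m\ge5$. For $A\in M_t(F)$ and $A'\in M_{t'}(F)$ put
\[
u_1(A)=I+\sum_{j,l}A_{jl}E_{2j-1,2l},\qquad u_2(A')=I+\sum_{j,l}A'_{jl}E_{2j,2l+1},
\]
so that $u_1(I)=J_1$ and $u_2(I)=J_2$. In $u_1$ the matrix units have odd row index and even column index, so any product of two of them vanishes and $u_1(A)u_1(B)=u_1(A+B)$. The same holds for $u_2$ with the parities exchanged.

Let $A\in\mathrm{SL}_t(F)$, and let $\hat A\in\mathrm{SL}_m(F)$ act as $A$ on $\langle e_1,e_3,\dots,e_{2t-1}\rangle$ and fix the other basis vectors. The map $J_1-I$ sends $e_{2l}$ to $e_{2l-1}$ and kills the basis vectors of odd index, whose span is invariant under $\hat A$. So $\hat A(J_1-I)\hat A^{-1}$ sends $e_{2l}$ to $\hat Ae_{2l-1}=\sum_jA_{jl}e_{2j-1}$ and kills the basis vectors of odd index; that is, $\hat AJ_1\hat A^{-1}=u_1(A)$. For $A'\in\mathrm{SL}_{t'}(F)$ let $\hat A'$ act as $A'$ on $\langle e_2,e_4,\dots,e_{2t'}\rangle$ and fix the other basis vectors. The map $J_2-I$ sends $e_{2l+1}$ to $e_{2l}$ for $1\le l\le t'$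 and kills $e_1$ and the basis vectors of even index, so the same computation gives $\hat A'J_2\hat A'^{-1}=u_2(A')$.

Let $D=\mathrm{diag}(g_{12},g_{34},\dots,g_{2t-1,2t})$ and $D'=\mathrm{diag}(g_{23},g_{45},\dots,g_{2t',2t'+1})$. Then $u_1(D)u_2(D')\in U_m^+$ has the same superdiagonal as $g$, so $g=g'u_1(D)u_2(D')$ with $g'$ of zero superdiagonal. By Lemma~\ref{lem:jordan}, $g'=(hJh^{-1})J^{-1}$. By Lemma~\ref{lem:differences}(a), $D=A_1-A_2+A_3-A_4$ with $A_j\in\mathrm{SL}_t(F)$, so $u_1(D)=u_1(A_1)u_1(A_2)^{-1}u_1(A_3)u_1(A_4)^{-1}$, and $u_2(D')$ factors in the same way.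
\end{proof}

\subsection*{Spreading from a block}

For $B\subseteq\{1,\dots,r\}$ let $\mathrm{SL}(B)\le\mathrm{SL}_r(F)$ be the copy of $\mathrm{SL}_{|B|}(F)$ that acts on $\langle e_b:b\in B\rangle$ and fixes the other basis vectors, and let $U(B)$ be the group of all $g\in U_r^+$ with $g-I$ supported on $B\times B$. The increasing enumeration of $B$ identifies $U(B)\le\mathrm{SL}(B)$ with $U_{|B|}^+\le\mathrm{SL}_{|B|}(F)$. The idea is to cut a matrix in $U_r^+$ into blocks of size at most $|B|/2$, so that the rows and columns of any one block fit together into a set of size $|B|$.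

\begin{lemma}\label{lem:unispread}
Let $B\subseteq\{1,\dots,r\}$ with $|B|=m<r$, and let $s\ge2$ be an integer with $r\le s\lfloor m/2\rfloor$. Put $N=s+\binom s2$. There are $\pi_1,\dots,\pi_N\in\mathrm{SL}_r(F)$ with $U_r^+\subseteq\prod_{j=1}^N\pi_jU(B)\pi_j^{-1}$.
\end{lemma}

\begin{proof}
Let $C\subseteq\{1,\dots,r\}$ with $|C|=m$. Extend the increasing bijection $B\to C$ to a permutation $\sigma$ of $\{1,\dots,r\}$ and let $\pi e_j=e_{\sigma(j)}$. If $\det\pi=-1$, replace $\pi e_j$ by $-\pi e_j$ for one $j\notin B$. Then $\pi\in\mathrm{SL}_r(F)$ and $\pi E_{bb'}\pi^{-1}=E_{\sigma(b)\sigma(b')}$ for $b,b'\in B$. As $\sigma$ preserves the order on $B$, we get $\pi U(B)\pi^{-1}=U(C)$.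

Write $\{1,\dots,r\}$ as a union of consecutive, possibly empty intervals $\Delta_1<\dots<\Delta_s$ of size at most $\lfloor m/2\rfloor$. For $a<b$ choose $C_{ab}\supseteq\Delta_a\cup\Delta_b$ with $|C_{ab}|=m$. Let $g\in U_r^+$, let $d\in U(\Delta_1)\cdots U(\Delta_s)$ be its block diagonal part, and let $v=d^{-1}g$. Then $v=I+\sum_{a<b}v_{ab}$ with $v_{ab}$ supported on $\Delta_a\times\Delta_b$, and $v_{ab}v_{a'b'}=0$ unless $a'=b$. For $2\le b\le s$ put $n_b=\sum_{a<b}v_{ab}$. Since $v_{ab}v_{a'b}=0$ for $a'<b$, we have $I+n_b=\prod_{a<b}(I+v_{ab})$. If $b>b'$, then $n_bn_{b'}=0$, because the terms $v_{a'b'}$ of $n_{b'}$ have $a'<b'<b$. Hence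
\[
(I+n_s)(I+n_{s-1})\cdots(I+n_2)=I+n_s+\dots+n_2=v .
\]
Each $I+v_{ab}$ lies in $U(C_{ab})$, and each $U(\Delta_a)$ lies in one of the groups $U(C_{a'b'})$. So $g$ lies in a product of $s+\binom s2$ groups $U(C_{ab})$, in an order that does not depend on $g$.
\end{proof}

Every classical group of large rank receives a homomorphism from a large special linear group. We state the result of this section so that it applies to all of them.

\begin{proposition}\label{prop:unitri}
Let $G=\prod_{k\in K}S_k$ be a product of groups with an admissible chain. Let $F_k$ be finite fields, $r_k\ge2$, and let $\varphi_k:\mathrm{SL}_{r_k}(F_k)\to S_k$ be homomorphisms. Then there is $R$ such that, with $A=\{k\in K:r_k\ge R\}$, the sets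
\[
\mathcal U^+=\prod_{k\in A}\varphi_k\bigl(U_{r_k}^+(F_k)\bigr)\qquad\text{and}\qquad\mathcal U^-=\prod_{k\in A}\varphi_k\bigl(U_{r_k}^-(F_k)\bigr)
\]
are bounded.
\end{proposition}

\begin{proof}
Choose pairwise disjoint $B_{k,i}\subseteq\{1,\dots,r_k\}$ $(i\in\omega)$ with $|B_{k,i}|=\lfloor r_k/2^{i+1}\rfloor$. The groups $\mathrm{SL}(B_{k,i})$ commute for different $i$ and are trivial when $|B_{k,i}|\le1$. Apply Lemma~\ref{lem:frag} to $H_{k,i}=\varphi_k(\mathrm{SL}(B_{k,i}))$, fix the resulting $i$ and put $R=2^{i+4}$. For $k\in A$ let $B_k=B_{k,i}$ and $m_k=|B_k|$. Then $8\le m_k\le r_k/2$, and since $\lfloor m_k/2\rfloor\ge(m_k-1)/2\ge m_k/3$,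
\[
r_k<2^{i+1}(m_k+1)\le2^{i+2}m_k\le3\cdot2^{i+2}\lfloor m_k/2\rfloor .
\]

Consider the three elements of $H_i$ whose coordinates at $k\in A$ are the images of the matrices $J,J_1,J_2\in\mathrm{SL}(B_k)$ and whose other coordinates are trivial. Their $H_i$-classes are bounded, and so are the inverses of these classes. By Lemma~\ref{lem:ten}, applied in each coordinate, $\prod_{k\in A}\varphi_k(U(B_k))$ lies in a product of ten of these six sets, so it is bounded. Lemma~\ref{lem:unispread} with $s=3\cdot2^{i+2}$ and Lemma~\ref{lem:collect} show that $\mathcal U^+$ is bounded. Finally, $U_r^-$ is the conjugate of $U_r^+$ by any antidiagonal matrix with entries $\pm1$, and the signs can be chosen to make the determinant $1$. Lemma~\ref{lem:collect} with $N=1$ shows that $\mathcal U^-$ is bounded.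
\end{proof}

\section{Symplectic, unitary and orthogonal groups}\label{sec:classical}

For $\mathrm{PSL}_r(q)$, Proposition~\ref{prop:unitri} already bounds a Sylow $p$-subgroup. In the other classical groups the image of $U_r^+$ is only part of one. The rest is a normal subgroup $Q$ built from two spaces of matrices on which $\mathrm{SL}_r$ acts. No further fragmentation is needed: we write the elements of $Q$ in terms of conjugates of finitely many fixed elements, with conjugators in the set $(U_r^+U_r^-)^2$, which is already under control.

\subsection*{The setting}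

Let $q$ be a power of the prime $p$, and let $V$ be a finite-dimensional vector space over $F$ in one of the following cases.
\begin{itemize}
\item[(Sp)] $F=\mathbb F_q$ and $\beta$ is a nondegenerate alternating bilinear form on $V$.
\item[(U)] $F=\mathbb F_{q^2}$, $\bar a=a^q$, and $\beta$ is a nondegenerate hermitian form: $\beta$ is linear in the first variable and $\beta(y,x)=\overline{\beta(x,y)}$.
\item[(O)] $F=\mathbb F_q$ and $\theta$ is a quadratic form on $V$ whose polar form $\beta(x,y)=\theta(x+y)-\theta(x)-\theta(y)$ is nondegenerate.
\end{itemize}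
In cases Sp and O put $\bar a=a$. In all cases $A^*=\bar A^{T}$ for a matrix $A$ over $F$. Let $\Gamma$ be the group of linear maps that preserve $\beta$ (cases Sp, U) or $\theta$ (case O), and let $\Gamma'$ be its derived subgroup. A vector $x$ is \emph{singular} if $\beta(x,x)=0$ (Sp, U) or $\theta(x)=0$ (O). A subspace is \emph{totally singular} if all its vectors are singular and $\beta$ vanishes on it, and \emph{anisotropic} if $0$ is its only singular vector.

We recall the standard facts. There is a \emph{Witt decomposition} $V=E\oplus V_0\oplus E'$, where $E=\langle e_1,\dots,e_r\rangle$ and $E'=\langle f_1,\dots,f_r\rangle$ are totally singular, $\beta(e_i,f_j)=\delta_{ij}$, and $V_0=(E\oplus E')^\perp$ is anisotropic. The number $r$ is the \emph{Witt index}. The form $\beta$ is nondegenerate on $V_0$, and $E^\perp=E\oplus V_0$. The dimension $d_0=\dim V_0$ is $0$ in case Sp, at most $1$ in case U and at most $2$ in case O. \emph{We assume $r\ge4$.} Then $\Gamma'$ is $\mathrm{Sp}(V)$, $\mathrm{SU}(V)$ or $\Omega(V)$, the group $S=\Gamma'/Z(\Gamma')$ is simple, and the possibilities are those of Table~\ref{tab:classical}.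

\begin{table}[ht]
\centering
\begin{tabular}{ccllc}
\hline
case & $d_0$ & $S$ & Lie type & $p$-part of $|\Gamma'|$\\
\hline
Sp & $0$ & $\mathrm{PSp}_{2r}(q)$ & $C_r$ & $q^{r^2}$\\
U & $0$ & $\mathrm{PSU}_{2r}(q)$ & ${}^2A_{2r-1}$ & $q^{r(2r-1)}$\\
U & $1$ & $\mathrm{PSU}_{2r+1}(q)$ & ${}^2A_{2r}$ & $q^{r(2r+1)}$\\
O & $0$ & $\mathrm{P}\Omega^+_{2r}(q)$ & $D_r$ & $q^{r(r-1)}$\\
O & $1$ & $\mathrm{P}\Omega_{2r+1}(q)$, $q$ odd & $B_r$ & $q^{r^2}$\\
O & $2$ & $\mathrm{P}\Omega^-_{2r+2}(q)$ & ${}^2D_{r+1}$ & $q^{r(r+1)}$\\
\hline
\end{tabular}
\caption{The simple groups attached to a form of Witt index $r\ge4$ with anisotropic part of dimension $d_0$.}\label{tab:classical}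
\end{table}

Identify $E$ and $E'$ with the column space $F^r$ by means of the given bases. Then $\beta(x,y)=x^T\bar y$ for $x\in E$, $y\in E'$, and in case O we have $\theta(x+v+y)=\beta(x,y)+\theta(v)$ for $x\in E$, $v\in V_0$, $y\in E'$. For $A\in\mathrm{SL}_r(F)$ let $\varphi(A)$ act as $A$ on $E$, trivially on $V_0$ and as $(A^*)^{-1}$ on $E'$. Since $(Ax)^T\,\overline{(A^*)^{-1}y}=x^TA^T(A^T)^{-1}\bar y=x^T\bar y$, we have $\varphi(A)\in\Gamma$, and $\varphi$ is a homomorphism. As $\mathrm{SL}_r(F)$ is perfect, its image lies in $\Gamma'$.

Let $Q\le\Gamma$ be the group of isometries that act trivially on $E$, on $E^\perp/E$ and on $V/E^\perp$. In block form with respect to $E\oplus V_0\oplus E'$,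
\begin{equation}\label{eq:blocks}
\varphi(A)=\begin{pmatrix}A&0&0\\0&I&0\\0&0&(A^*)^{-1}\end{pmatrix},\qquad
g=\begin{pmatrix}I&T&R\\0&I&T'\\0&0&I\end{pmatrix}\quad(g\in Q).
\end{equation}
The group $Q$ is normalized by $\varphi(\mathrm{SL}_r(F))$. For $g\in Q$ write $T_g\in\mathrm{Hom}(V_0,E)$ for the block $T$, so that $gv=v+T_gv$ for $v\in V_0$. Multiplying the matrices in \eqref{eq:blocks} gives
\begin{equation}\label{eq:T}
T_{gg'}=T_g+T_{g'},\qquad T_{\varphi(A)g\varphi(A)^{-1}}=AT_g,\qquad T_{[\varphi(A),g]}=(A-I)T_g .
\end{equation}
Let $Q_0$ be the kernel of the homomorphism $g\mapsto T_g$. We determine the kernel and the image.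

Let $\mathcal X$ be the additive group of $r\times r$ matrices over $F$ that are symmetric (Sp), hermitian (U), or alternating, that is, skew-symmetric with zero diagonal (O). With $\varepsilon=1$ in cases Sp and U and $\varepsilon=-1$ in case O, all $X\in\mathcal X$ satisfy $X^*=\varepsilon X$, and their diagonal entries lie in $\mathbb F_q$.

\begin{lemma}\label{lem:Q0}
There is an isomorphism $\zeta:\mathcal X\to Q_0$ with $\varphi(A)\zeta(X)\varphi(A)^{-1}=\zeta(AXA^*)$ for all $A\in\mathrm{SL}_r(F)$ and $X\in\mathcal X$.
\end{lemma}

\begin{proof}
Let $g\in Q_0$, so that $g$ fixes $E\oplus V_0$ pointwise. For $v\in V_0$ and $f\in E'$ we have $\beta(v,T'f)=\beta(v,gf)=\beta(gv,gf)=\beta(v,f)=0$, and $\beta$ is nondegenerate on $V_0$; so $T'=0$. Thus $g=z(X)$ for a matrix $X$, where $z(X)$ fixes $E\oplus V_0$ pointwise and sends $f_j$ to $f_j+\sum_iX_{ij}e_i$.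

For any matrix $X$, the map $z(X)$ preserves $\beta$ on $E\oplus V_0$ and between $E\oplus V_0$ and $E'$, because $E$ is orthogonal to $E\oplus V_0$. In cases Sp and U it remains to require that
\[
\beta\bigl(z(X)f_j,z(X)f_l\bigr)=X_{lj}+\overline{X_{jl}}\,\beta(f_j,e_j)
\]
vanish for all $j,l$. Here $\beta(f_j,e_j)$ is $-1$ in case Sp and $1$ in case U, so the condition is $X^T=X$, respectively $X^*=-X$. In case O we have $\theta(z(X)(x+v+y))=\theta(x+v+y)+(Xy)^Ty$, so the condition is $y^TX^Ty=0$ for all $y\in F^r$. Testing on unit vectors and on sums of two unit vectors shows that this holds if and only if $X$ is alternating.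

From \eqref{eq:blocks}, $z(X)z(Y)=z(X+Y)$ and $\varphi(A)z(X)\varphi(A)^{-1}=z(AXA^*)$. In cases Sp and O put $\zeta=z$. In case U choose $\lambda\ne0$ in the kernel of the $\mathbb F_q$-linear map $a\mapsto a+\bar a$ from $\mathbb F_{q^2}$ to $\mathbb F_q$. Then $X^*=X$ if and only if $(\lambda X)^*=-\lambda X$, and we put $\zeta(X)=z(\lambda X)$.
\end{proof}

\begin{lemma}\label{lem:onto}
The homomorphism $g\mapsto T_g$ maps $Q$ onto $\mathrm{Hom}(V_0,E)$.
\end{lemma}

\begin{proof}
We may assume $V_0\ne0$, so we are in case U or O. Let $T\in\mathrm{Hom}(V_0,E)$. We look for blocks $T'$ and $R$ that make the matrix $g$ in \eqref{eq:blocks} an isometry. For $e\in E$, $v,v'\in V_0$, $f,f'\in E'$ and any choice of $T',R$ we have $\beta(ge,gv)=0$, $\beta(ge,gf)=\beta(e,f)$, $\beta(gv,gv')=\beta(v,v')$, in case O also $\theta(gv)=\theta(v+Tv)=\theta(v)$, and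
\[
\beta(gv,gf)=\beta(v+Tv,\,f+T'f+Rf)=\beta(v,T'f)+\beta(Tv,f).
\]
Since $\beta$ is nondegenerate on $V_0$, there is a unique map $T':E'\to V_0$ with $\beta(v,T'f)=-\beta(Tv,f)$ for all $v,f$. It is linear, as both sides depend on $T'f$ and on $f$ through the second variable of $\beta$. It remains to make $gE'$ totally singular. Every form $b$ on $E'$ that is linear in the first variable and semilinear for $a\mapsto\bar a$ in the second is $b(f,f')=\beta(Rf,f')$ for a linear map $R:E'\to E$.

In case U we have $\beta(gf,gf')=\beta(T'f,T'f')+b(f,f')+\overline{b(f',f)}$. The matrix with entries $h_{ij}=-\beta(T'f_i,T'f_j)$ is hermitian. Put $b(f_i,f_j)=h_{ij}$ for $i<j$, put $b(f_i,f_j)=0$ for $i>j$, and choose $b(f_i,f_i)$ with $b(f_i,f_i)+\overline{b(f_i,f_i)}=h_{ii}\in\mathbb F_q$, using that the trace $\mathbb F_{q^2}\to\mathbb F_q$ is onto. Then $\beta(gf_i,gf_j)=0$ for all $i,j$.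

In case O we have $\theta(gf)=\theta(T'f)+b(f,f)$. Write the quadratic form $f\mapsto-\theta(T'f)$ as $\sum_{i\le j}c_{ij}y_iy_j$ in the coordinates of $f$, and let $b$ have the upper triangular matrix $(c_{ij})$. Then $\theta(gf)=0$ for all $f\in E'$. As $g$ preserves $\theta$ on each of the three summands and $\beta$ between different summands, it preserves $\theta$.

In both cases $g\in Q$ and $T_g=T$.
\end{proof}

\subsection*{Generating $Q$ in boundedly many steps}

By Lemma~\ref{lem:Q0}, the task for $Q_0$ is to write each $X\in\mathcal X$ as a short sum of differences $AX_0A^*-A'X_0A'^*$ with $X_0$ from a fixed list. Upper unitriangular matrices alone cannot do this in cases Sp and U: if $A\in U_r^+$, then $AX_0A^*$ and $X_0$ have the same $(r,r)$ entry. This is why Proposition~\ref{prop:unitri} bounds both $U_r^+$ and $U_r^-$.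

\begin{lemma}\label{lem:27}
There are $X_1,\dots,X_{27}\in\mathcal X$ such that every $X\in\mathcal X$ can be written as
\[
X=\sum_{l=1}^{27}\bigl(A_lX_lA_l^*-A_l'X_lA_l'^*\bigr)\qquad\text{with }A_l,A_l'\in(U_r^+U_r^-)^2 .
\]
\end{lemma}

\begin{proof}
For $X_0\in\mathcal X$, call a difference $AX_0A^*-A'X_0A'^*$ with $A,A'\in(U_r^+U_r^-)^2$ a \emph{term on $X_0$}. Terms lie in $\mathcal X$ by Lemma~\ref{lem:Q0}. The zero matrix is a term on every $X_0$, so lists may be padded.

\emph{Reduction to even size.} Let $t=\lfloor r/2\rfloor$; then $t\ge2$ as $r\ge4$. If $r$ is odd, let $C_a=\{1,\dots,r\}\setminus\{a\}$ for $a=1,2,3$. For all $i,j$ some $a\in\{1,2,3\}$ differs from $i$ and $j$. Assigning each pair of positions $(i,j),(j,i)$ to one such $a$, we write $X=X^{(1)}+X^{(2)}+X^{(3)}$ with $X^{(a)}\in\mathcal X$ supported on $C_a\times C_a$. If $r$ is even, we use only $C=\{1,\dots,r\}$. So it suffices to fix $C$ with $|C|=2t$ and to show that every $X\in\mathcal X$ supported on $C\times C$ is a sum of nine terms on a list of matrices that depends only on $C$. We index matrices by $C$ in increasing order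 and write them in $2\times2$ block form with $t\times t$ blocks. Elements of $\mathcal X$ are extended by $0$ and transforming matrices by the identity outside $C$. This is compatible with forming $AX_0A^*$, and upper or lower unitriangular matrices on $C$ extend to elements of $U_r^+$ or $U_r^-$.

For $M\in M_t(F)$ put
\[
A_M=\begin{pmatrix}I&M\\0&I\end{pmatrix},\quad B_M=\begin{pmatrix}I&0\\M&I\end{pmatrix},\quad
H_0=\begin{pmatrix}0&I\\ \varepsilon I&0\end{pmatrix},\quad H_1=\begin{pmatrix}I&0\\0&0\end{pmatrix},\quad H_2=\begin{pmatrix}0&0\\0&I\end{pmatrix}.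
\]
Then $A_M\in U_r^+$, $B_M\in U_r^-$, $H_0\in\mathcal X$, and $H_1,H_2\in\mathcal X$ in cases Sp and U. We subtract terms from $X$ to clear first the diagonal, then the two diagonal blocks, then the rest.

\emph{The diagonal (cases Sp and U; in case O it is zero).} Block multiplication gives
\[
A_MH_2A_M^*-H_2=\begin{pmatrix}MM^*&M\\M^*&0\end{pmatrix},\qquad
B_MH_1B_M^*-H_1=\begin{pmatrix}0&M^*\\M&MM^*\end{pmatrix}.
\]
If $M$ is diagonal with entries in $\mathbb F_q$, then $MM^*=M^2$. Every $a\in\mathbb F_q$ is a sum of two squares: for even $q$ squaring is a bijection, and for odd $q$ the sets $\{x^2\}$ and $\{a-y^2\}$ have $(q+1)/2$ elements each and so meet. Hence, subtracting two terms on $H_2$ and two terms on $H_1$, we may assume that $X$ has zero diagonal.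

\emph{The diagonal blocks.} We have
\[
A_MH_0A_M^*-H_0=\begin{pmatrix}\varepsilon M+M^*&0\\0&0\end{pmatrix},\qquad
B_MH_0B_M^*-H_0=\begin{pmatrix}0&0\\0&M+\varepsilon M^*\end{pmatrix}.
\]
A $t\times t$ matrix $Y$ with zero diagonal and $Y^*=\varepsilon Y$ equals $N+\varepsilon N^*$, where $N$ is its strictly upper triangular part. Take $M=\varepsilon N$ in the first formula, where $N$ belongs to the upper left block of $X$, and $M=N$ in the second, where $N$ belongs to the lower right block. Subtracting these two terms on $H_0$, we may assume that both diagonal blocks of $X$ vanish.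

\emph{The off-diagonal blocks.} For $Y\in M_t(F)$ let $o(Y)$ be the matrix with upper right block $Y$, lower left block $\varepsilon Y^*$ and zero diagonal blocks. The map $o$ is additive, and now $X=o(Y)$ for some $Y$ because $X^*=\varepsilon X$. For $A\in(U_t^+U_t^-)^2$ the matrix $\mathrm{diag}(A,I)$ lies in $(U_r^+U_r^-)^2$, and $\mathrm{diag}(A,I)\,H_0\,\mathrm{diag}(A,I)^*=o(A)$. By Lemma~\ref{lem:differences}(b), $o(Y)$ is a sum of three terms on $H_0$.

Altogether we used two terms on $H_2$, two on $H_1$ and five on $H_0$ in cases Sp and U, and five terms on $H_0$ in case O.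
\end{proof}

\begin{lemma}\label{lem:sylow}
Let $v_1,\dots,v_{d_0}$ be a basis of $V_0$. By Lemma~\ref{lem:onto} choose $y_j,y_j'\in Q$ with $T_{y_j}v_j=e_r$, $T_{y_j'}v_j=e_1$ and $T_{y_j}v_l=T_{y_j'}v_l=0$ for $l\ne j$.
\begin{enumerate}
\item[(a)] Every $g\in Q$ has the form $\prod_{j=1}^{d_0}[\varphi(A_j),y_j]\,[\varphi(A_j'),y_j']\cdot z$ with $A_j\in U_r^+$, $A_j'\in U_r^-$ and $z\in Q_0$.
\item[(b)] $Q\le\Gamma'$, and $P=\varphi(U_r^+)Q$ is a Sylow $p$-subgroup of $\Gamma'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $A$ ranges over $U_r^+$, the vector $(A-I)e_r$ ranges over $\langle e_1,\dots,e_{r-1}\rangle$, and as $A'$ ranges over $U_r^-$, the vector $(A'-I)e_1$ ranges over $\langle e_2,\dots,e_r\rangle$. These subspaces span $E$, so we can choose $A_j,A_j'$ with $T_gv_j=(A_j-I)e_r+(A_j'-I)e_1$ for each $j$. By \eqref{eq:T}, the product $g'$ of the $2d_0$ commutators satisfies $T_{g'}v_j=T_gv_j$ for all $j$. Hence $z=g'^{-1}g\in Q_0$.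

(b) By Lemmas~\ref{lem:Q0} and~\ref{lem:27}, each element of $Q_0$ is a product of elements $ab^{-1}$ with $a=hbh^{-1}$ for some $h\in\Gamma$, and $ab^{-1}=[h,b]$. So $Q_0\le\Gamma'$, and $Q\le\Gamma'$ by (a). The group $\varphi(U_r^+)\le\Gamma'$ normalizes $Q$, and it meets $Q$ trivially since it acts faithfully on $E$. By Lemmas~\ref{lem:Q0} and~\ref{lem:onto}, $P$ is a subgroup of $\Gamma'$ of order $|U_r^+|\cdot|\mathcal X|\cdot|F|^{rd_0}$. Counting free entries, $|\mathcal X|$ equals $q^{r(r+1)/2}$ (Sp), $q^r\cdot(q^2)^{r(r-1)/2}=q^{r^2}$ (U) and $q^{r(r-1)/2}$ (O). So $\log_q|P|$ equals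
\[
\tfrac{r(r-1)}2+\tfrac{r(r+1)}2=r^2\ \ (\mathrm{Sp}),\qquad r(r-1)+r^2+2rd_0\ \ (\mathrm U),\qquad r(r-1)+rd_0\ \ (\mathrm O).
\]
In case U this is $r(2r-1)$ or $r(2r+1)$, and in case O it is $r(r-1)$, $r^2$ or $r(r+1)$. These are the exponents in the last column of Table~\ref{tab:classical}.
\end{proof}

\begin{proposition}\label{prop:classical}
Let $G=\prod_{k\in K}S_k$ have an admissible chain. Suppose that either $S_k=\mathrm{PSL}_{r_k}(q_k)$ is simple for all $k$, or all $S_k$ come from the same row of Table~\ref{tab:classical}, with parameters $r_k\ge4$ and $q_k$. Then there is $R$ such that $G_A$ is bounded for $A=\{k\in K:r_k\ge R\}$.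
\end{proposition}

\begin{proof}
We attach the subscript $k$ to the objects of this section, and a bar denotes the image in $S_k$. Let $\varphi_k:\mathrm{SL}_{r_k}(F_k)\to S_k$ be the quotient map in the linear case and the composite of $\varphi$ with $\Gamma_k'\to S_k$ otherwise. Take $R$, $A$ and the bounded sets $\mathcal U^\pm$ from Proposition~\ref{prop:unitri}. Let $P_k=U_{r_k}^+$ in the linear case, and let $P_k$ be the group of Lemma~\ref{lem:sylow}(b) otherwise. The image of a Sylow subgroup under a surjective homomorphism is a Sylow subgroup, so $\bar P_k$ is a Sylow $p_k$-subgroup of $S_k$, where $p_k$ is the characteristic of $F_k$.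

We claim that $\mathcal P=\prod_{k\in A}\bar P_k$ is bounded. In the linear case $\mathcal P=\mathcal U^+$. Otherwise the images $\bar Q_{0,k}\le\bar Q_k\le S_k$ are defined since $Q_k\le\Gamma_k'$; let $\mathcal Q_0$ and $\mathcal Q$ be their products over $k\in A$. For $1\le l\le27$ let $\zeta_l\in G_A$ have as $k$th coordinate the image of $\zeta_k(X_{l,k})$, with $X_{l,k}$ from Lemma~\ref{lem:27}. By Lemmas~\ref{lem:Q0} and~\ref{lem:27}, applied in each coordinate, every element of $\mathcal Q_0$ has the form
\[
\prod_{l=1}^{27}(a_l\zeta_la_l^{-1})(a_l'\zeta_la_l'^{-1})^{-1}\qquad\text{with }a_l,a_l'\in\mathcal U^+\mathcal U^-\mathcal U^+\mathcal U^- .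
\]
So $\mathcal Q_0$ is bounded by Lemma~\ref{lem:calculus}(a). The number $d_0\le2$ is the same for all $k$. Collect the images of $y_{j,k}$ and $y'_{j,k}$ into $2d_0$ elements $\eta_j,\eta_j'\in G_A$. By Lemma~\ref{lem:sylow}(a), every element of $\mathcal Q$ is $\prod_{j=1}^{d_0}[u_j,\eta_j][u_j',\eta_j']\cdot z$ with $u_j\in\mathcal U^+$, $u_j'\in\mathcal U^-$, $z\in\mathcal Q_0$. So $\mathcal Q$ is bounded, and so is $\mathcal P=\mathcal U^+\mathcal Q$.

By Theorem~\ref{thm:LP} and Sylow's theorem, each $S_k$ is a product of $25$ conjugates of $\bar P_k$. Lemma~\ref{lem:collect} shows that $G_A$ is bounded.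
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Say that a family $(S_k)_{k\in K}$ of nonabelian finite simple groups satisfies condition $(\ast)$ if for each Lie type $L$ there are only finitely many $q$ such that $L(q)\cong S_k$ for some $k\in K$. This is condition (1) of Theorem~\ref{thm:B}. It passes to subfamilies.

\begin{proposition}\label{prop:star}
If $(S_k)_{k\in K}$ satisfies $(\ast)$, where $K$ is any set, then $\prod_{k\in K}S_k$ has the Bergman property.
\end{proposition}

\begin{proof}
By the classification, choose for each $k$ a description of $S_k$ as a sporadic group, the Tits group, an alternating group, or a group $L(q)$ with $L$ exceptional or classical. There are finitely many sporadic groups and finitely many exceptional types. To a classical type attach the parameter $r$: for $A_{r-1}$, with $A_{r-1}(q)=\mathrm{PSL}_r(q)$, it is the degree, and for the other types it is read from the fourth column of Table~\ref{tab:classical}. For every $R$, only finitely many classical types have $r<R$. Since $B_r(2^a)\cong C_r(2^a)$, we may assume that the type $B_r$ is chosen only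 with odd $q$; condition $(\ast)$ refers to isomorphism types and does not depend on the chosen descriptions. Partition $K$ into nine sets:
\begin{itemize}
\item the set of $k$ for which $S_k$ is described as sporadic, the Tits group, of exceptional type, or of classical type with $r<4$;
\item the set of $k$ for which $S_k$ is described as alternating;
\item seven sets for the classical types with $r\ge4$, one for the linear groups and one for each row of Table~\ref{tab:classical}.
\end{itemize}
By Lemma~\ref{lem:calculus}(c) it suffices to treat the product $G$ over each set $K'$ separately. The first set involves finitely many Lie types, hence by $(\ast)$ finitely many isomorphism types, and Corollary~\ref{cor:finitetypes} applies. For the other sets fix an admissible chain of $G$ and take $R$ and $A\subseteq K'$ from Proposition~\ref{prop:alt} or~\ref{prop:classical}, so that $G_A$ is bounded. The groups $S_k$ with $k\in K'\setminus A$ are alternating of degree less than $R$, or classical with $r<R$. In the second case finitely many Lie types are involved, so by $(\ast)$ there are finitely many isomorphism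 types in both cases. By Corollary~\ref{cor:finitetypes} and Lemma~\ref{lem:calculus}(b), $G_{K'\setminus A}$ is bounded. So $G=G_AG_{K'\setminus A}$ is bounded, and Lemma~\ref{lem:admissible} concludes the proof.
\end{proof}

To compare $(\ast)$ with the Malcev condition, note that for fixed $L$ the order $|L(q)|$ tends to infinity with $q$, so a given finite group is isomorphic to $L(q)$ for only finitely many $q$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $(S_n)$ satisfies the Malcev condition, then $\prod_nS_n$ has countable cofinality by Theorem~\ref{thm:known}(i), so it does not have the Bergman property by Lemma~\ref{lem:twohalves}.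

For the converse it suffices, by Proposition~\ref{prop:star}, to show that the failure of $(\ast)$ implies the Malcev condition. Let $L$ be a type such that for infinitely many $q$ the group $L(q)$ is isomorphic to some $S_n$. We choose $n_0<n_1<\cdots$ and prime powers $q_{n_0}<q_{n_1}<\cdots$ with $S_{n_j}\cong L(q_{n_j})$. Given $n_j$ and $q_{n_j}$, only finitely many $q$ satisfy $q\le q_{n_j}$ or $L(q)\cong S_n$ for some $n\le n_j$. So there are $q>q_{n_j}$ and $n>n_j$ with $S_n\cong L(q)$, and we take these as $q_{n_{j+1}}$ and $n_{j+1}$. The set $\{n_0,n_1,\dots\}$ witnesses the Malcev condition.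
\end{proof}

For quasisimple factors, Proposition~\ref{prop:star} controls $G$ modulo its center. The center is a product of finite abelian groups and need not have the Bergman property itself, as $(\mathbb Z/p)^\omega$ shows. Commutators do not see the center, so it suffices to know that $G$ consists of products of boundedly many commutators.

\begin{theorem}[Liebeck--O'Brien--Shalev--Tiep \cite{LOST}]\label{thm:LOST}
Apart from a finite list of exceptional groups, every element of a finite quasisimple group is a commutator.
\end{theorem}

Each exceptional group is finite and perfect, so its elements are products of boundedly many commutators. Since $1$ is a commutator, there is an integer $w\ge1$ such that every element of every finite quasisimple group is a product of exactly $w$ commutators.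

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(2)$\Rightarrow$(3) is part of Lemma~\ref{lem:twohalves}.

(3)$\Rightarrow$(1). Suppose that (1) fails for the type $L$. Choose distinct $k_0,k_1,\dots\in K$ and $q_0<q_1<\cdots$ with $S_{k_n}\cong L(q_n)$; this is possible because, once $k_0,\dots,k_n$ and $q_0,\dots,q_n$ are chosen, only finitely many $q$ satisfy $q\le q_n$ or $L(q)\cong S_{k_j}$ for some $j\le n$. The sequence $(S_{k_n})$ satisfies the Malcev condition, so $\prod_nS_{k_n}$ has countable cofinality by Theorem~\ref{thm:known}(i). This group is a quotient of $G$, and the preimages of a strictly increasing chain of proper subgroups that exhausts it form such a chain in $G$. So (3) fails.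

(1)$\Rightarrow$(2). We have $Z(G)=\prod_kZ(H_k)$ and $G/Z(G)\cong\prod_kS_k$, which has the Bergman property by Proposition~\ref{prop:star}. Let $(W_n)$ be an admissible chain of $G$. Its image is an admissible chain of $G/Z(G)$, so $G=W_nZ(G)$ for some $n$. Let $a,b\in G$ and write $a=vz$, $b=v'z'$ with $v,v'\in W_n$ and $z,z'\in Z(G)$. Then $[a,b]=[v,v']\in W_n^4\subseteq W_{n+2}$. Writing each coordinate of an element of $G$ as a product of $w$ commutators in $H_k$, we see that every element of $G$ is a product of $w$ commutators in $G$. Hence $G=W_{n+2}^w\subseteq W_{n+2+w}$, as $w\le2^w$, and Lemma~\ref{lem:admissible} applies.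
\end{proof}

\begin{thebibliography}{9}

\bibitem{Be}
Bertram, \emph{Even permutations as a product of two conjugate cycles}, J. Combin. Theory A 12 (1972).

\bibitem{LOST}
Liebeck, O'Brien, Shalev and Tiep, \emph{Commutators in finite quasisimple groups}, Bull. London Math. Soc. 43 (2011).

\bibitem{LP}
Liebeck and Pyber, \emph{Finite linear groups and bounded generation}, Duke Math. J. 107 (2001).

\bibitem{BS}
\emph{On the Bergman and Steinhaus properties for infinite products of finite groups},
\texttt{https://webarchiv.lib.cas.cz/\allowbreak wayback/\allowbreak 20110604000552/\allowbreak http:/www.math.cas.cz/\allowbreak \textasciitilde zapletal/\allowbreak Bergman-2.pdf}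

\end{thebibliography}
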